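# Lacunary functions over $(\mathbb R,<,+)$: neither a definable field nor generic affineness

## 1. Definable sets, affine pieces, and fields on intervals

**Expansions and definable sets.** Let $\mathcal X$ be a collection of subsets of Euclidean space: each $X\in\mathcal X$ is a subset of some $\mathbb R^k$. The structure $(\mathbb R,<,+,\mathcal X)$ is the ordered additive group of the reals together with one predicate for each member of $\mathcal X$. A set is *definable* if it is the solution set of a first-order formula in this language, with real parameters allowed. A function is definable if its graph is. An *expansion* of $(\mathbb R,<,+)$ is a structure on $\mathbb R$ in which $<$ and $+$ are among the primitive relations.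

*Example.* In $(\mathbb R,<,+)$ the function $x\mapsto \frac23x+\pi$ is definable: $y=\frac23x+\pi$ says $y+y+y=x+x+p$ with the parameter $p=3\pi$. Since $\{(x,y):y=|x|\}$ is definable by two cases, so is $|x|$.

**Generic affineness.** A map $f:\mathbb R^m\to\mathbb R^n$ is *affine* on a set $V$ if it agrees on $V$ with a map $x\mapsto Ax+b$, where $A$ is a real matrix and $b\in\mathbb R^n$. We are interested in continuous $f$ for which there is a dense open $U\subseteq\mathbb R^m$ such that $f$ is affine on each connected component of $U$.

*Example.* For $f(x)=|x|$ take $U=\mathbb R\setminus\{0\}$. For $f(x)=x^2$ on $\mathbb R$ there is no such $U$: a nonempty open $U\subseteq\mathbb R$ has a nonempty open interval as a component, and $x^2$ is affine on no such interval.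

**A field on an interval.** This means an interval $I\subseteq\mathbb R$ and definable operations $\oplus,\otimes:I^2\to I$ such that $(I,<,\oplus,\otimes)$, with the usual order of $\mathbb R$ restricted to $I$, is an ordered field isomorphic to $(\mathbb R,<,+,\times)$.

*Example.* If multiplication is definable, $I=\mathbb R$ works. So does $I=(-1,1)$, by transporting $+$ and $\times$ along the increasing bijection $v\mapsto v/\sqrt{1+v^2}$ from $\mathbb R$ to $(-1,1)$.

**Second-order arithmetic.** This is the two-sorted structure $(\mathbb N,\mathcal P(\mathbb N),\in,+,\cdot)$: one sort for numbers, one for sets of numbers, membership between them, and arithmetic on numbers. A structure *defines an isomorphic copy* of it if there are a definable set of "numbers", a definable set of "sets", and definable relations on them that form a structure isomorphic to it.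

*Example of a coding.* The real $x_Z=\sum_{n\in Z}3^{-n}$ codes $Z\subseteq\{1,2,\dots\}$, and "$n\in Z$" means that the $n$-th ternary digit of $x_Z$ is $1$. A structure in which the set $\{3^{-n}:n\ge1\}$, arithmetic on it, and the digits of reals are definable will then define second-order arithmetic.

We can now pose the problem. The statement below is a conjecture from the text "About a hundred years ago mathematics became a completely rigorous science. This required the creation of formal languages capable of expressing mathematical st", https://www.math.uci.edu/~ewalsber/rs.pdf.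

**Conjecture.** Suppose that $\mathcal X$ is a collection of subsets of Euclidean space. Then exactly one of the following holds in $(\mathbb R,<,+,\mathcal X)$:

(1) There is an interval $I$ and definable $\oplus,\otimes:I^2\to I$ such that $(I,<,\oplus,\otimes)$ is an ordered field isomorphic to $(\mathbb R,<,+,\times)$.

(2) If $f:\mathbb R^m\to\mathbb R^n$ is continuous and definable then there is a dense open subset $U$ of $\mathbb R^m$ such that $f$ is affine on each connected component of $U$.

In words: must a structure that sees a continuous function which is not generically affine also see the real field on some interval? We prove or disprove this. The answer will be that it need not, and that the conjecture is false.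

## 2. The cases $\mathcal X=\emptyset$ and $\mathcal X=\{\mathrm{graph}(x^2)\}$

**No extra predicates.** Recall that nontrivial divisible ordered abelian groups have quantifier elimination. So a set definable in $(\mathbb R,<,+)$ is a finite union of pieces, each given by finitely many conditions $\ell=0$ or $\ell>0$, where $\ell$ is an affine function with integer linear coefficients and a real constant term. Let $f:\mathbb R^m\to\mathbb R$ be continuous and definable, and apply this to its graph, in the variables $(x,y)$. Given $x$, the point $(x,f(x))$ lies in some piece. If no equation of that piece involved $y$ with a nonzero coefficient, then moving $y$ slightly would keep all conditions true, and the graph would contain two points over $x$. So some equation can be solved for $y$. Hence there are finitely many distinct affine functions $g_1,\dots,g_k$ with $f(x)\in\{g_1(x),\dots,g_k(x)\}$ for all $x$. Remove from $\mathbb R^m$ the sets $\{g_i=g_j\}$ for $i\ne j$, which are hyperplanes or empty; the rest is a dense open $U$. On a component of $U$ the closed sets $\{f=g_j\}$ are disjoint, finitely many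 and cover, so $f$ equals one $g_j$ there. For maps to $\mathbb R^n$ intersect the sets $U$ of the coordinates. So (2) holds.

**Squaring.** With $\mathcal X=\{\mathrm{graph}(x^2)\}$, we have $uv=w$ iff $(u+v)^2=u^2+v^2+w+w$. So multiplication is definable, (1) holds with $I=\mathbb R$, and (2) fails for $x^2$.

## 3. Slopes as field elements: how far smoothness goes

The sensible way to try to prove the conjecture is to take a definable function that is not affine and to build a field out of its slopes: slopes of tangent lines add when functions are added and multiply when functions are composed. Here is how far this goes.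

**Proposition 1.** Let $\mathcal M$ be any expansion of $(\mathbb R,<,+)$. If $\mathcal M$ defines a $C^1$ function on an open interval $J$ whose derivative is strictly monotone on $J$, then (1) holds in $\mathcal M$. Hence if (1) fails, every definable $C^2$ function on an open interval is affine.

*Proof.* Let $f:J\to\mathbb R$ be definable and $C^1$ with $s=f'$ strictly monotone. Replacing $f$ by $-f$ if necessary, assume $s$ is increasing.

**Step 1: name slopes by points.** Fix $a\in J$ and put $s_0=s(a)$. Since $s$ is continuous and strictly increasing and $J$ is open, we can choose $0<\eta<1$ with $(s_0-\eta,s_0+\eta)\subseteq s(J)$. Let $U=s^{-1}((s_0-\eta,s_0+\eta))$, an open interval containing $a$, and let $\sigma=s-s_0:U\to(-\eta,\eta)$. This is an increasing bijection with $\sigma(a)=0$. It need not be definable. We shall show that addition and multiplication of its values are.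

**Step 2: compare slopes definably.** Put $f_x(h)=f(x+h)-f(x)$. For functions $p,q$ defined near $0$, vanishing and differentiable at $0$, write $p\ll q$ if $p(h)<q(h)$ for all small $h>0$. Then
$$p'(0)<q'(0)\ \Rightarrow\ p\ll q\ \Rightarrow\ p'(0)\le q'(0),$$
by looking at $p(h)/h$ and $q(h)/h$ as $h\to0^+$.

*Claim.* For $z\in U$: $s(z)=p'(0)$ if and only if for all $y\in U$ we have $y<z\Rightarrow f_y\ll p$ and $y>z\Rightarrow p\ll f_y$.

If $s(z)=p'(0)$ and $y<z$, then $f_y'(0)=s(y)<s(z)=p'(0)$ because $s$ is strictly increasing, so $f_y\ll p$; the case $y>z$ is the same. Conversely, the condition gives $s(y)\le p'(0)$ for $y<z$ and $s(y)\ge p'(0)$ for $y>z$. Let $y\to z$ from both sides, which is possible since $U$ is open; by continuity $s(z)=p'(0)$.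

**Step 3: define sums and products of slopes.** For $x,y\in U$ consider
$$p=f_x+f_y-f_a,\qquad p=f_a+(f_x-f_a)\circ(f_y-f_a).$$
Both are defined near $0$, vanish at $0$, and are definable uniformly in $x,y$ from $f$ and $+$. Their derivatives at $0$ are $s_0+\sigma(x)+\sigma(y)$ and $s_0+\sigma(x)\sigma(y)$. The condition in the claim is first-order ("for all small $h>0$" is $\exists\varepsilon>0\ \forall h\in(0,\varepsilon)$). So the relations $\sigma(z)=\sigma(x)+\sigma(y)$ and $\sigma(z)=\sigma(x)\sigma(y)$ on $U$ are definable.

**Step 4: pull back semialgebraic sets.** Let $P=\sum c_\alpha X^\alpha$ be a polynomial over $\mathbb R$. Choose $c>0$ with $c\sum|c_\alpha|<\eta$. Let all arguments lie in $(-\eta,\eta)$. Start from the parameter $\sigma^{-1}(c\,c_\alpha)$ and multiply by one variable at a time. As $\eta<1$, all intermediate products have absolute value at most $c|c_\alpha|<\eta$, and all partial sums of the monomials $c\,c_\alpha x^\alpha$ have absolute value at most $c\sum|c_\alpha|<\eta$. So the computation of $cP$ never leaves $(-\eta,\eta)$ and can be carried out in $U$ by Step 3. Comparing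 the result with $a=\sigma^{-1}(0)$ gives the sign of $P$. Hence $\sigma^{-1}$ of every semialgebraic subset of $(-\eta,\eta)^n$ is definable, since such a set is a Boolean combination of sign conditions.

**Step 5: the field.** Let $\tau(v)=\eta v/\sqrt{1+v^2}$, a semialgebraic increasing bijection $\mathbb R\to(-\eta,\eta)$. The field operations of $\mathbb R$ transported by $\tau$ to $(-\eta,\eta)$ have semialgebraic graphs (Tarski–Seidenberg). By Step 4, transporting them further by $\sigma^{-1}$ gives definable operations on the interval $U$. Since $\tau$ and $\sigma$ are increasing, $U$ with the usual order becomes an ordered field isomorphic to $(\mathbb R,<,+,\times)$. This is (1).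

**Step 6: the $C^2$ case.** If a definable $C^2$ function on an open interval is not affine, its second derivative is nonzero at some point, hence of constant sign on a subinterval by continuity. There its derivative is strictly monotone, and (1) holds. $\square$

**Where this stops.** The claim in Step 2 turns comparison of slopes into comparison of *points*, and that uses that $s$ is strictly monotone. If $f$ is $C^1$ but $f'$ is strictly monotone on no interval, points no longer name slopes in an order-preserving way. If $f$ is not differentiable at all, there are no slopes to name. So a counterexample, if there is one, must be sought among functions that are rough in this sense.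

## 4. A very lacunary Takagi-type function, and the results

For $m\ge1$ put $b(m)=2^{m+4}$, $B_0(m)=b(m)$, $B_{r+1}(m)=4B_r(m)^2\cdot B_r(m)!$, and
$$C_m=2B_m(m)\cdot B_m(m)!,\qquad N_m=(2C_m+1)^2+1,$$
$$w_m=(6C_m^3+1)^{N_m+m+4}+1,\qquad u_m=2w_m.$$
Let $l_0=1$, $l_m=l_{m-1}/u_m$, and $\|x\|_n=\mathrm{dist}(x,l_n\mathbb Z)$. Define
$$f_0(x)=\sum_{n\ge0}\|x\|_n .$$

Each constant has one job, explained when it is used:

- $b(m)$ bounds the integer coefficients that a primitive relation is allowed to use at scale $l_m$.
- $B_r(m)$ is the bound needed to survive $r$ quantifiers.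
- $C_m$ bounds the coefficients in a linear relation satisfied by a uniquely defined element.
- $N_m$ is one more than the number of vectors in $\{-C_m,\dots,C_m\}^2$.
- $w_m$ is large enough to choose $N_m+2$ digits below $w_m$ with no small linear relation.

There is no circularity: $b(m)$ depends on $m$ only, and everything else is computed from it, with $w_m$ last.

Note that $w_m\ge3$, $u_m\ge6$, $l_n\le2^{-n}$, and $l_n$ is an integer multiple of $l_k$ whenever $n\le k$. Since $0\le\|x\|_n\le l_n/2$, the series converges uniformly and $f_0$ is continuous.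

**Theorem 2 (the conjecture is false).** In $(\mathbb R,<,+,\mathrm{graph}(f_0))$ neither (1) nor (2) holds.

**Theorem 3 (stronger form).** There is an expansion $\mathcal R$ of $(\mathbb R,<,+)$ such that:

(a) There are no nondegenerate interval $J$ and definable $g:J^3\to\mathbb R$ such that for all distinct $x,x'\in J$ the map $(a,b)\mapsto(g(a,b,x),g(a,b,x'))$ is injective on $J^2$. In particular, no definable field (ordered or not) has as domain a subset of $\mathbb R$ with nonempty interior. So (1) fails.

(b) $\mathcal R$ defines a $C^1$ function $f_1:\mathbb R\to\mathbb R$ whose derivative is not constant on any nonempty open interval. So (2) fails even for $C^1$ functions, and even for the $C^1$-diffeomorphism $x+f_1(x)$ of $\mathbb R$, whose derivative lies in $[1,3]$.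

(c) $\mathcal R$ defines an isomorphic copy of second-order arithmetic $(\mathbb N,\mathcal P(\mathbb N),\in,+,\cdot)$.

By Proposition 1, "$C^1$" in (b) cannot be replaced by "$C^2$". Also by Proposition 1, $f_1'$ is strictly monotone on no open interval.

**Failure of (2) for $f_0$.** We show that $f_0$ is affine on no nonempty open interval. Such an interval contains some $[X,X+l_m]$ with $m\ge1$ and $X\in l_m\mathbb Z$. For $n<m$ the breakpoints of $\|\cdot\|_n$ lie in $\frac{l_n}2\mathbb Z$, and $\frac{l_n}2=w_{n+1}l_{n+1}\in l_m\mathbb Z$. So $\sum_{n<m}\|\cdot\|_n$ is affine on $[X,X+l_m]$. For $n\ge m$ we have $X\in l_n\mathbb Z$, hence $\|X+t\|_n=\|t\|_n$. The function $h(t)=\sum_{n\ge m}\|t\|_n$ satisfies $h(0)=h(l_m)=0$ and $h(l_m/2)\ge l_m/2>0$, so it is not affine on $[0,l_m]$. Hence $f_0$ is not affine on $[X,X+l_m]$. A dense open $U\subseteq\mathbb R$ has a nonempty open interval as a component, so no $U$ as in (2) exists for the continuous definable function $f_0$.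

*Remark.* In fact $f_0$ is nowhere differentiable, so Proposition 1 gets no hold on it. Given $x$ and $m\ge1$, let $I_m\ni x$ be the interval $[k\frac{l_{m-1}}2,(k+1)\frac{l_{m-1}}2)$ containing it. The terms with $n\ge m$ vanish at both endpoints, and the terms with $n<m$ have slope $\pm1$ on $I_m$. So the secant slope of $f_0$ over $I_m$ is a sum $S_m$ of $m$ signs. As $I_{m+1}\subseteq I_m$, we have $S_{m+1}=S_m\pm1$, so the sequence $S_m$ does not converge. But the secant slopes over intervals shrinking to $x$ and containing $x$ would converge to $f_0'(x)$ if that existed.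

What remains for Theorem 2 is that (1) fails, and this is the real work: we must control *all* definable sets.

## 5. Digits at level $m$ and tame relations

The idea is to look at reals through one digit at a time. Fix a large $m$ and split $x$ into a coarse part, one digit $e(x)$ among $w_m$ possibilities, and a fine part. Because $w_m$ is enormous compared with the coefficients that can occur, a first-order formula with few quantifiers can see about the digits only their small-coefficient integer linear relations and their residues modulo small numbers. A field would need more than that.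

**Coordinates.** Fix $m\ge1$ and write $w=w_m$, $\delta=l_m$, so $l_{m-1}=2w\delta$. Every $x\in\mathbb R$ is uniquely
$$x=(w\,i+e)\delta+t,\qquad i\in\mathbb Z,\quad e\in\{0,\dots,w-1\},\quad t\in[0,\delta).$$
Write $i(x),e(x),t(x)$; they depend on $m$. A *block* is a set $\{x:i(x)=i\}=[w\delta i,w\delta(i+1))$.

*Example.* If $w$ were $10$ and $\delta$ were $1$, then $x=37.25$ would have $i=3$, $e=7$, $t=0.25$.

**The relation $\sim_B$.** For $B\ge1$ and $\bar e,\bar e'\in\{0,\dots,w-1\}^p$ write $\bar e\sim_B\bar e'$ if

- (i) $\operatorname{sign}(\sum c_je_j+c_ww+c_0)=\operatorname{sign}(\sum c_je_j'+c_ww+c_0)\in\{-,0,+\}$ for all integers $c_j,c_w,c_0$ of absolute value $\le B$;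
- (ii) $e_j\equiv e_j'\pmod{B!}$ for all $j$.

If $B\le B'$, then $\sim_{B'}$ implies $\sim_B$, because $B!$ divides $B'!$. The relation $\sim_B$ is symmetric and passes to subtuples.

*Example.* Let $p=1$, $B=1$, $w\ge4$. Condition (ii) is empty. The forms $e$, $e-1$ and $e-w+1$ separate the classes $\{0\},\{1\},\{2,\dots,w-2\},\{w-1\}$. The other forms with coefficients in $\{-1,0,1\}$ separate nothing more. So these are the classes of $\sim_1$.

**Why the congruences are there.** One would first try signs alone, condition (i). The trouble comes when we add a new digit. Fix any $B'$. Each form $c_1e+c_ww+c_0$ with $c_1\neq0$ and coefficients at most $B'$ has one zero as a function of $e$, so there are at most $(2B'+1)^3$ zeros. The intervals $[2k,2k+1]$ are disjoint, so if $w>2(2B'+1)^3+2$ some such interval with $2k+1<w$ contains no zero. Then $2k$ and $2k+1$ have the same signs for all these forms. But next to $2k$ there is the digit $k$, with $2\cdot k-2k=0$. Next to $2k+1$ we would need $e'$ with $2e'=2k+1$. So signs, however many, do not allow the extension to a second digit even for $B=2$. Congruences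 repair this.

**Tame relations.** A relation $P\subseteq\mathbb R^k$ is *tame* if for all sufficiently large $m$ the following holds: whenever $\bar x,\bar x'\in\mathbb R^k$ satisfy $i(x_j)=i(x_j')$ and $t(x_j)=t(x_j')$ for all $j$, and $(e(x_j))_j\sim_{b(m)}(e(x_j'))_j$, then $P(\bar x)\Leftrightarrow P(\bar x')$.

*Example.* $\mathbb Z\subseteq\mathbb R$ is tame. Since $1=l_0$ is a multiple of $w\delta=l_{m-1}/2$, we have $x\in\mathbb Z$ iff $e(x)=0$, $t(x)=0$ and $w\delta\,i(x)\in\mathbb Z$. Whether $e=0$ is preserved by $\sim_{b(m)}$.

**Lemma 4.** $=$, $<$ and the graph of $+$ are tame.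

*Proof.* The relations $x=y$ and $x<y$ are determined lexicographically by $(i,e,t)$, and $\operatorname{sign}(e(x)-e(y))$ is preserved. For $x+y=z$, write $t(x)+t(y)=c\delta+t^*$ with $c\in\{0,1\}$, $t^*\in[0,\delta)$, and put $q=i(x)+i(y)-i(z)$. Then
$$x+y-z=\bigl(e(x)+e(y)-e(z)+qw+c\bigr)\delta+(t^*-t(z)),\qquad |t^*-t(z)|<\delta.$$
So $x+y=z$ iff $t^*=t(z)$ and $e(x)+e(y)-e(z)+qw+c=0$. The numbers $c,t^*,q$ depend only on $i$- and $t$-coordinates. Since $-(w-1)\le e(x)+e(y)-e(z)+c\le2w-1$, the equation fails for both tuples if $|q|\ge2$. If $|q|\le1$, all its coefficients are at most $1$ and its truth is preserved by (i). $\square$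

## 6. Adding a digit, formulas, and uniquely defined elements

**Lemma 5 (extension).** Let $B\ge1$, $M=B!$, $B'=4B^2M$. If $\bar e\sim_{B'}\bar e'$ and $e\in\{0,\dots,w-1\}$, then there is $e'\in\{0,\dots,w-1\}$ with $(\bar e,e)\sim_B(\bar e',e')$.

*Proof.* **Step 1: reduce to finitely many sign conditions.** Let $L$ range over forms $L(\bar e)=\sum c_je_j+c_ww+c_0$ with coefficients of absolute value $\le B$, and let $c$ range over $\{1,\dots,B\}$. It suffices to find an integer $e'\equiv e\pmod M$ with
$$\operatorname{sign}(ce+L(\bar e))=\operatorname{sign}(ce'+L(\bar e'))\quad\text{for all }(c,L).\tag{6.1}$$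
Indeed, forms with coefficient $0$ at the new digit, and the congruences of the old digits, are covered by $\bar e\sim_{B'}\bar e'$. Negative coefficients follow by negation. And $0\le e'<w$ follows from the pairs $(1,0)$ and $(1,-w)$.

We shall use that for each $c\le B$ the number $cM\le B'$ divides $B'!$. Since $L(\bar e')-L(\bar e)=\sum c_j(e_j'-e_j)$, this gives $L(\bar e')\equiv L(\bar e)\pmod{cM}$.

**Step 2: the new digit satisfies an equation.** *Case 1: $ce+L(\bar e)=0$ for some $(c,L)$.* Write $L(\bar e')=L(\bar e)+cMk$ with $k\in\mathbb Z$ and put $e'=-L(\bar e')/c=e-Mk$, an integer congruent to $e$ modulo $M$. For any $(c'',L'')$, multiplying by $c>0$ and using $ce=-L(\bar e)$,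
$$\operatorname{sign}(c''e+L''(\bar e))=\operatorname{sign}(cL''(\bar e)-c''L(\bar e)),$$
and likewise for the primed tuple. This form has coefficients $\le2B^2\le B'$, so the signs agree.

**Step 3: the new digit lies strictly between two bounds.** *Case 2: there is no such $(c,L)$.* Call $(c,L)$ *lower* if $-L(\bar e)/c<e$ and *upper* if $-L(\bar e)/c>e$. Both kinds exist: $(1,1)$ is lower and $(1,-w)$ is upper. Let $(c_1,L_1)$ maximize $-L(\bar e)/c$ among the finitely many lower pairs, and let $(c_2,L_2)$ minimize it among upper pairs. Put
$$\alpha=-L_1(\bar e)/c_1<e<\beta=-L_2(\bar e)/c_2,$$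
and let $\alpha',\beta'$ be the same expressions for $\bar e'$. A comparison between $-L(\bar e)/c$ and $-L''(\bar e)/c''$ is the sign of $cL''(\bar e)-c''L(\bar e)$, a form with coefficients $\le2B^2\le B'$, so it is the same for $\bar e'$. Hence for $\bar e'$ all lower pairs give numbers $\le\alpha'$ and all upper pairs give numbers $\ge\beta'$. Therefore:

(6.2) In Case 2, every integer $e'$ with $\alpha'<e'<\beta'$ satisfies (6.1).

It remains to find such an $e'$ with $e'\equiv e\pmod M$. Let $a$ be the least integer $>\alpha$ with $a\equiv e\pmod M$, so $a\le e<\beta$. Put $s=c_1a+L_1(\bar e)=c_1(a-\alpha)$; then $s$ is an integer with $0<s\le c_1M$. Write $L_1(\bar e')=L_1(\bar e)+c_1Mk$ and put $a'=a-Mk$. Then $a'\equiv e\pmod M$ and $c_1a'+L_1(\bar e')=s>0$, so $a'>\alpha'$. For the upper bound,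
$$a<\beta\iff c_2a+L_2(\bar e)<0\iff c_2(s-L_1(\bar e))+c_1L_2(\bar e)<0,$$
and the same equivalences hold with $a',\beta',\bar e'$, with the same $s$. The last form has coefficients $\le B^2M+2B^2\le B'$, so its sign is preserved. Since $a<\beta$, we get $a'<\beta'$. Take $e'=a'$. $\square$

**The structure $\mathcal R$.** Let $\mathcal T$ be the set of all tame relations and $\mathcal R=(\mathbb R,P)_{P\in\mathcal T}$. By Lemma 4 it is an expansion of $(\mathbb R,<,+)$. We use formulas in this relational language whose atomic subformulas contain pairwise distinct variables, and whose bound variables are distinct from all others. Every formula is equivalent to such a formula: replace $P(x,x,\dots)$ by $\exists y(y=x\wedge P(x,y,\dots))$. The reason for this normal form is that $(e,e)\sim_B(e',e')$ asks for signs of $2Be+\cdots$, which $e\sim_Be'$ does not give. *Rank* means quantifier rank, the depth of nesting of quantifiers; for instance $\exists y(y=x\wedge P(x,y))$ has rank $1$. Parameters are treated as values of additional variables. A formula uses finitely many relations, so all of them satisfy the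 condition of tameness at every level $m$ that is large enough.

**Lemma 6.** Let $\varphi(\bar x)$ have rank $\le r$, and let $m$ be large enough for the tameness of all relations in $\varphi$. If $\bar x,\bar x'$ have the same $i$- and $t$-coordinates and $(e(x_j))\sim_{B_r(m)}(e(x_j'))$, then $\varphi(\bar x)\Leftrightarrow\varphi(\bar x')$.

*Proof.* Induction on $\varphi$. For atomic formulas use tameness: $B_r(m)\ge b(m)$, and $\sim$ passes to subtuples. Boolean combinations are clear. Let $\exists y\,\psi$ have rank $\le r+1$, so $\psi$ has rank $\le r$, and suppose $\bar e\sim_{B_{r+1}(m)}\bar e'$. If $\psi(\bar x,y)$ holds, Lemma 5 with $B=B_r(m)$, for which $B'=B_{r+1}(m)$, gives $e'$ with $(\bar e,e(y))\sim_{B_r(m)}(\bar e',e')$. Let $y'$ have coordinates $(i(y),e',t(y))$. By induction $\psi(\bar x',y')$ holds. The converse is symmetric. $\square$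

**Lemma 7.** Let $\varphi(\bar x,y)$ have rank $\le r$, let $m$ be large enough for its relations, and put $B=B_r(m)$, $C=2B\cdot B!$. If $y$ is the unique element with $\varphi(\bar x,y)$, then there are integers $c\ge1$, $c_j,c_w,c_0$, all of absolute value $\le C$, with
$$c\,e(y)+\sum c_je(x_j)+c_ww+c_0=0.$$

*Proof.* The plan is to move the digit of $y$ by $B!$ if there is no relation. Suppose there is none. Take $\bar e=\bar e'=(e(x_j))$ and $e=e(y)$. Since $B\le C$, we are in Case 2 of Lemma 5. Define $c_1,L_1,\alpha,\beta$ as there, and put $M=B!$ and $s=c_1e+L_1(\bar e)>0$. If $s\le c_1M$, then $c_1e+(L_1(\bar e)-s)=0$ is a relation with coefficients $\le B+BM\le2BM=C$, a contradiction. So $s>c_1M$, that is, $e-M>\alpha$. Then $e'=e-M$ lies in $(\alpha,\beta)$ and $e'\equiv e\pmod M$. Here $\alpha'=\alpha$ and $\beta'=\beta$, so by (6.2) and Step 1 of Lemma 5 we get $e'\in\{0,\dots,w-1\}$ and $(\bar e,e)\sim_B(\bar e,e')$. By Lemma 6 the element $y'\ne y$ with coordinates $(i(y),e',t(y))$ satisfies $\varphi(\bar x,y')$. This contradicts uniqueness. $\square$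

## 7. Two free parameters and a pigeonhole: Theorem 3(a)

In the family $g(a,b,x)=ax+b$ the coefficient vector of $(a,b)$ in the value at $x$ is $(x,1)$, and different $x$ give different, even linearly independent, vectors. In $\mathcal R$, Lemma 7 says that at level $m$ the digit of $g(a,b,x)$ is a rational combination of the digits of $a,b,x$ with bounded coefficients, so only boundedly many vectors are available. This is the contradiction; here are the details.

*Proof of Theorem 3(a).* Suppose $J$ and $g$ are as in the statement, with the graph of $g$ defined by $\theta(a,b,x,z,\bar p)$, $\bar p\in\mathbb R^s$.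

**Step 1: uniqueness formulas and the level.** For distinct $x,x'\in J$, $a,b\in J$, and $z=g(a,b,x)$, $z'=g(a,b,x')$, injectivity says that $a$ and $b$ are the unique elements satisfying respectively
$$\exists b\,(\theta(a,b,x,z,\bar p)\wedge\theta(a,b,x',z',\bar p)),\qquad\exists a\,(\theta(a,b,x,z,\bar p)\wedge\theta(a,b,x',z',\bar p)).$$
Let $r$ bound the ranks of these formulas and of $\theta$, in the normal form of Section 6. Choose $m\ge r,s$ so large that all relations involved satisfy the tameness condition at level $m$ and $l_{m-1}=2w\delta$ is less than the length of $J$. Ranks $\le r$ are also $\le m$, so Lemma 7 applies with $r$ replaced by $m$, and its bound is $C=C_m$. Write $N=N_m$, $w=w_m$.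

**Step 2: choose points whose digits have no small relations.** $J$ contains a block $\{x:i(x)=i\}$, since blocks have length $w\delta$ and $J$ is longer than $2w\delta$. We choose $a,b,x_1,\dots,x_N$ in this block with $t=0$, so that

$(*)$ any relation $\lambda e(a)+\mu e(b)+\sum\nu_je(x_j)+\sum\pi_ke(p_k)+c_ww+c_0=0$ with integer coefficients of absolute value $\le3C^3$ has $\lambda=\mu=\nu_1=\dots=\nu_N=0$.

Choose the $N+2$ digits one after another in $\{0,\dots,w-1\}$. A coefficient vector whose last nonzero coefficient among $\lambda,\mu,\nu_1,\dots,\nu_N$ belongs to the digit now being chosen forbids at most one value. There are at most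
$$(6C^3+1)^{N+s+4}\le(6C^3+1)^{N+m+4}=w-1<w$$
vectors, so a choice is always possible. By $(*)$ the $x_j$ are distinct, since $e(x_i)-e(x_j)=0$ is excluded for $i\ne j$. (This is where $w_m$ must be huge: if $w\le3C^3$, then $1\cdot e(a)-e(a)\cdot1=0$, with constant $c_0=-e(a)$, would already violate $(*)$.)

**Step 3: the relations.** Let $z_j=g(a,b,x_j)$. Below, each $K$ is an integer combination of the $e(p_k)$, $w$ and $1$ with coefficients of absolute value $\le C$. As $z_j$ is uniquely determined by $\theta$, Lemma 7 gives
$$c_je(z_j)=\alpha_je(a)+\beta_je(b)+\gamma_je(x_j)+K_j,\qquad1\le c_j\le C,\quad|\alpha_j|,|\beta_j|,|\gamma_j|\le C.\tag{7.1}$$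
For $i\ne j$, applied to the formula defining $a$, it gives
$$d\,e(a)=\eta_ie(z_i)+\eta_je(z_j)+\xi_ie(x_i)+\xi_je(x_j)+K,\qquad1\le d\le C,\tag{7.2}$$
with all coefficients at most $C$ in absolute value; these coefficients depend on the pair $i,j$. A relation of the same shape holds for $e(b)$.

**Step 4: eliminate the $z$'s.** Multiply (7.2) by $c_ic_j$ and substitute (7.1):
$$dc_ic_j\,e(a)=\eta_ic_j\bigl(\alpha_ie(a)+\beta_ie(b)+\gamma_ie(x_i)+K_i\bigr)+\eta_jc_i\bigl(\alpha_je(a)+\beta_je(b)+\gamma_je(x_j)+K_j\bigr)+c_ic_j\bigl(\xi_ie(x_i)+\xi_je(x_j)+K\bigr).$$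
After moving everything to one side, each coefficient is a sum of at most three products of three numbers of absolute value $\le C$, so it is at most $3C^3$. By $(*)$ the coefficients of $e(a)$ and $e(b)$ vanish:
$$dc_ic_j=\eta_ic_j\alpha_i+\eta_jc_i\alpha_j,\qquad0=\eta_ic_j\beta_i+\eta_jc_i\beta_j.$$
With $v_j=(\alpha_j,\beta_j)$ this says $dc_ic_j\,(1,0)=\eta_ic_jv_i+\eta_jc_iv_j$ with $dc_ic_j\ge1$. So $(1,0)$ lies in the $\mathbb Q$-span of $v_i,v_j$. The relation for $e(b)$ shows in the same way that $(0,1)$ does. Hence $v_i,v_j$ are linearly independent, and in particular $v_i\ne v_j$.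

**Step 5: pigeonhole.** So $v_1,\dots,v_N$ are $N=(2C+1)^2+1$ distinct elements of $\{-C,\dots,C\}^2$, a set with $(2C+1)^2$ elements. This is impossible.

**Step 6: fields.** If $(F,\oplus,\otimes)$ is a definable field with $F\subseteq\mathbb R$ containing a nondegenerate interval $J$, put $g(a,b,x)=(a\otimes x)\oplus b$ on $J^3$. For $x\ne x'$, the two values $g(a,b,x),g(a,b,x')$ determine first $a$ (their field difference is $a$ times the nonzero field difference of $x$ and $x'$) and then $b$. This contradicts what was proved. In (1), $I$ is infinite, hence nondegenerate. So (1) fails in $\mathcal R$, and therefore in every structure on $\mathbb R$ whose primitive relations are tame, since all its definable sets are definable in $\mathcal R$. $\square$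

In particular, the graph of real multiplication is not tame.

## 8. The graph of $f_0$ is tame: Theorem 2

By Lemma 4, Section 7 and the failure of (2) shown in Section 4, Theorem 2 follows once we know that $\mathrm{graph}(f_0)$ is tame.

**Step 1: $f_0$ in coordinates.** Use coordinates at level $m\ge1$. For $n<m$, both $l_n$ and $\frac{l_n}2$ lie in $\frac{l_{m-1}}2\mathbb Z=w\delta\mathbb Z$. So $\|\cdot\|_n$ is affine with slope $\pm1$ on each $[w\delta i,w\delta(i+1)]$, with endpoint values in $w\delta\mathbb Z$. For $n\ge m$, $\|x\|_n=\|t(x)\|_n$, because $x-t(x)\in\delta\mathbb Z\subseteq l_n\mathbb Z$. Hence for $x=(wi+e)\delta+t$,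
$$f_0(x)=w\delta\,\Phi(i)+S(i)\,e\delta+S(i)\,t+h(t),\qquad\Phi(i),S(i)\in\mathbb Z,\quad|S(i)|\le m,\tag{8.1}$$
where $h(t)=\sum_{n\ge m}\|t\|_n$ satisfies $0\le h(t)\le\sum_{n\ge m}l_n/2\le\delta$, as $l_{n+1}\le l_n/6$.

*Example.* For $m=1$ we have $w\delta=\frac12$ and only $\|\cdot\|_0$ counts. On blocks with $i$ even, $\Phi=0$ and $S=1$. On blocks with $i$ odd, $\|x\|_0=\frac12-(e\delta+t)$, so $\Phi=1$ and $S=-1$.

The point of (8.1) is that $f_0$ acts on the digit $e$ by an integer slope bounded by $m$, a bound that does not involve $w_m$.

**Step 2: the equation $f_0(x)=y$.** Write $S(i(x))t(x)+h(t(x))=c\delta+t^*$ with $c\in\mathbb Z$, $t^*\in[0,\delta)$. The left side lies in $[-m\delta,(m+1)\delta]$, so $|c|\le m+1$. As in Lemma 4, $f_0(x)=y$ iff $t^*=t(y)$ and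
$$S\,e(x)-e(y)+q\,w+c=0,\qquad q=\Phi(i(x))-i(y).$$
The quantities $S,q,c,t^*$ depend only on $i$- and $t$-coordinates, so they are the same for two pairs that are compared in the definition of tameness.

**Step 3: preservation.** We have
$$|Se(x)-e(y)+c|\le(m+1)(w-1)+(m+1)=(m+1)w.$$
So if $|q|>m+1$, the equation fails for both pairs. If $|q|\le m+1$, all coefficients are at most $m+1\le b(m)$ in absolute value, and the truth of the equation is preserved under $\sim_{b(m)}$. So the graph of $f_0$ is tame.

Hence (1) fails in $(\mathbb R,<,+,\mathrm{graph}(f_0))$, and (2) fails there by Section 4. Both alternatives fail, and the conjecture is false. This proves Theorem 2. $\blacksquare$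

## 9. A definable $C^1$ function with nowhere locally constant derivative: Theorem 3(b)

**What does not work directly.** One would try to integrate a sum of normalized sawtooths. But with $y=e\delta+t$ inside a block, the integral of $y/(w\delta)$ over $[0,e\delta]$ is $e^2\delta/(2w)$, which is quadratic in the digit $e$. The relation $\sim_B$ controls only linear forms in the digits, so the argument of Section 8 does not apply. The remedy is to replace the sawtooth by a staircase that is constant on all cells of length $\delta$ in the block except the first and the last. Then its integral is linear in $e$, apart from a correction that depends only on whether the cell is the first, the last or in between.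

**Step 1: the staircases.** Let $\lambda_n=l_n/2=w_{n+1}l_{n+1}$, so $\lambda_n/\lambda_{n+1}=2w_{n+1}$ is an integer $\ge6$. There are continuous $\kappa_n:[0,\lambda_n]\to[0,1]$ $(n\ge0)$ with $\kappa_n(0)=0$, $\kappa_n(\lambda_n)=1$, $\kappa_n(\lambda_n-y)=1-\kappa_n(y)$ and
$$\kappa_n(y)=\begin{cases}\frac12\kappa_{n+1}(y)&0\le y\le\lambda_{n+1},\\\frac12&\lambda_{n+1}\le y\le\lambda_n-\lambda_{n+1},\\\frac12+\frac12\kappa_{n+1}(y-\lambda_n+\lambda_{n+1})&\lambda_n-\lambda_{n+1}\le y\le\lambda_n.\end{cases}\tag{9.1}$$
To see this, start with $\kappa_n^{(0)}(y)=y/\lambda_n$ for all $n$ and define $\kappa_n^{(k+1)}$ from $\kappa_{n+1}^{(k)}$ by (9.1). The properties persist. At $\lambda_{n+1}$ and $\lambda_n-\lambda_{n+1}$ the pieces agree, with value $\frac12$. The endpoint values are $0$ and $\frac12+\frac12=1$. For $0\le y\le\lambda_{n+1}$,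
$$\kappa_n^{(k+1)}(\lambda_n-y)=\tfrac12+\tfrac12\kappa_{n+1}^{(k)}(\lambda_{n+1}-y)=1-\tfrac12\kappa_{n+1}^{(k)}(y)=1-\kappa_n^{(k+1)}(y),$$
which also gives the symmetry on the last piece, and on the middle piece it is clear. Next, $\sup_n\|\kappa_n^{(1)}-\kappa_n^{(0)}\|_\infty\le1$, and (9.1) halves differences, so $\sup_n\|\kappa_n^{(k+1)}-\kappa_n^{(k)}\|_\infty\le2^{-k}$. The uniform limits $\kappa_n$ exist, are continuous, keep all properties, and satisfy (9.1). By symmetry $\int_0^{\lambda_n}\kappa_n=\lambda_n/2$.

**Step 2: the function.** Since $\|x\|_n\in[0,\lambda_n]$, we can put $R_n(x)=\kappa_n(\|x\|_n)$. It is continuous, $l_n$-periodic, with values in $[0,1]$ and mean $\frac12$: its integral over a period is $2\cdot\frac{\lambda_n}2=\frac{l_n}2$. Put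
$$\rho=\sum_{n\ge0}2^{-n}R_n,\qquad f_1(x)=\int_0^x\rho.$$
The series converges uniformly, so $f_1$ is $C^1$ and $f_1'=\rho\in[0,2]$.

**Step 3: the coarse part of $\rho$ on a block.** Fix a level $m\ge1$; blocks have length $w\delta=\lambda_{m-1}$. First claim: for $n\le m-1$, the function $\kappa_n$ on an interval $[j\lambda_{m-1},(j+1)\lambda_{m-1}]\subseteq[0,\lambda_n]$ is either a constant $v$ or
$$v+2^{-(m-1-n)}\kappa_{m-1}(\,\cdot-j\lambda_{m-1}),\qquad v\in2^{-(m-1-n)}\mathbb Z\cap[0,1].$$
For $n=m-1$ this holds with $j=0$, $v=0$. Suppose it holds for $n+1\le m-1$. All three ranges in (9.1) have endpoints in $\lambda_{m-1}\mathbb Z$, and the shift $\lambda_n-\lambda_{n+1}$ is a multiple of $\lambda_{m-1}$. On the three ranges the claim for $n$ holds with $v$ replaced by $\frac v2$, by the constant $\frac12$, and by $\frac12+\frac v2$. These are in $2^{-(m-1-n)}\mathbb Z\cap[0,1]$, since $m-1-n\ge1$. This proves the claim. In the nonconstant case also $v+2^{-(m-1-n)}\le1$, because $\kappa_n\le1$ at the right end of the interval, where $\kappa_{m-1}(\lambda_{m-1})=1$.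

By Section 8, Step 1, $\|\cdot\|_n$ with $n<m$ maps $[w\delta i,w\delta(i+1)]$ isometrically onto such an interval. Let $y=x-w\delta i$. If the isometry preserves orientation, $R_n(x)$ is $v$ or $v+2^{-(m-1-n)}\kappa_{m-1}(y)$. If it reverses orientation, the symmetry $\kappa_{m-1}(\lambda_{m-1}-y)=1-\kappa_{m-1}(y)$ gives $v$ or $v+2^{-(m-1-n)}-2^{-(m-1-n)}\kappa_{m-1}(y)$. In every case $2^{-n}R_n(x)=2^{-(m-1)}(V_n+E_n\kappa_{m-1}(y))$ with integers $0\le V_n\le2^{m-1-n}$ and $E_n\in\{-1,0,1\}$ depending on the block. Summing over $n<m$,
$$\sum_{n<m}2^{-n}R_n(x)=2^{-(m-1)}\bigl(V(i)+E(i)\kappa_{m-1}(y)\bigr),\qquad V,E\in\mathbb Z,\ |V|\le2^m,\ |E|\le m.\tag{9.2}$$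

**Step 4: $\rho$ is constant on no nonempty open interval.** Such an interval contains a level-$m$ block for some $m$. By (9.1) and $\lambda_m=\delta/2$,
$$\kappa_{m-1}=\tfrac12\quad\text{on }[\delta/2,\,w\delta-\delta/2].\tag{9.3}$$
This interval contains $[\delta,2\delta]$, as $w\ge3$. So (9.2) is constant on the cell $y\in[\delta,2\delta]$. On it put $t=y-\delta$; for $n\ge m$ we have $R_n(x)=\kappa_n(\|t\|_n)$. So $\sum_{n\ge m}2^{-n}R_n$ is $0$ at $t=0$, and at $t=\delta/2$ it is at least $2^{-m}\kappa_m(\delta/2)=2^{-m}\kappa_m(\lambda_m)=2^{-m}$. So $\rho$ is not constant there.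

**Step 5: $f_1$ in coordinates.** Let $y=e\delta+t$. By (9.1), $\int_0^{\delta/2}\kappa_{m-1}=\frac12\int_0^{\lambda_m}\kappa_m=\frac12\cdot\frac{\lambda_m}2=\frac\delta8$. With (9.3), for $1\le e\le w-1$,
$$\int_0^{e\delta}\kappa_{m-1}=\tfrac\delta8+\tfrac12\bigl(e\delta-\tfrac\delta2\bigr)=\tfrac12e\delta-\tfrac\delta8,$$
and the integral is $0$ for $e=0$. Moreover $\int_{e\delta}^{e\delta+t}\kappa_{m-1}\in[0,\delta]$ depends only on $t$ and on the *type* $\tau(e)$, which records which of $e=0$, $1\le e\le w-2$, $e=w-1$ holds: in the middle type $\kappa_{m-1}=\frac12$ on the whole cell. So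
$$\int_0^{e\delta+t}\kappa_{m-1}=\tfrac12e\delta+q_{\tau(e)}(t),\qquad|q_\tau|\le\delta,\qquad\int_0^{w\delta}\kappa_{m-1}=\tfrac12w\delta.$$
By (9.2), a full block $k$ contributes $2^{-(m-1)}\bigl(V(k)w\delta+\frac12E(k)w\delta\bigr)=2^{-m}w\delta(2V(k)+E(k))$ to the integral of the terms $n<m$. The last, partial block contributes $2^{-m}\bigl(2V(e\delta+t)+Ee\delta+2Eq_{\tau(e)}(t)\bigr)$ with $V=V(i)$, $E=E(i)$.

For $n\ge m$ each $R_n$ has integral $\delta/2$ over a cell of length $\delta$, because $\delta$ is a multiple of the period. Since $\sum_{n\ge m}2^{-n}\frac\delta2=2^{-m}\delta$,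
$$\int_0^x\sum_{n\ge m}2^{-n}R_n=(wi+e)2^{-m}\delta+H(t),\qquad H(t)=\int_0^t\sum_{n\ge m}2^{-n}R_n\in[0,2^{1-m}\delta].$$
Altogether
$$2^mf_1(x)=w\delta\,\Psi(i)+S(i)\,e\delta+Q_{i,\tau(e)}(t),\tag{9.4}$$
$$S=2V+E+1,\qquad Q_{i,\tau}(t)=2Vt+2Eq_\tau(t)+2^mH(t),$$
where $\Psi(i)\in\mathbb Z$ is $i$ plus the signed sum of $2V(k)+E(k)$ over the blocks between $0$ and $w\delta i$ (with negative sign if $i<0$). With $A=2^{m+3}$ we have
$$|S|\le2^{m+1}+m+1\le A,\qquad|Q|\le(2^{m+1}+2m+2)\delta\le A\delta.$$

**Step 6: the graph of $f_1$ is tame.** We have $f_1(x)=y$ iff $2^mf_1(x)=2^my$, now with $y$ any real and $2^my=2^m(wi(y)+e(y))\delta+2^mt(y)$. By (9.4) this holds iff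
$$c:=\bigl(Q_{i(x),\tau(e(x))}(t(x))-2^mt(y)\bigr)/\delta\ \text{ is an integer and }\ S\,e(x)-2^me(y)+q\,w+c=0,\tag{9.5}$$
where $q=\Psi(i(x))-2^mi(y)$; integrality of $c$ is forced by the equation. The type $\tau(e)$ is determined by $\operatorname{sign}(e)$ and $\operatorname{sign}(e-w+1)$, so it is preserved by $\sim_{b(m)}$. Hence $S,q,c$ are the same for two pairs that are compared. If $c$ is an integer, then $|c|\le A+2^m$ and
$$|Se(x)-2^me(y)+c|\le(A+2^m)(w-1)+(A+2^m)=(A+2^m)w.$$
So for $|q|>A+2^m$ the equation fails for both pairs. Otherwise all coefficients are at most $A+2^m=9\cdot2^m\le2^{m+4}=b(m)$ in absolute value, and its truth is preserved. So the graph of $f_1$ is tame, hence definable in $\mathcal R$.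

**Step 7: the conclusions in (b).** If $f_1$ were affine on a nonempty open interval, $\rho$ would be constant there, against Step 4. So (2) fails for $f_1$. The function $x+f_1(x)$ is definable and $C^1$, with derivative $1+\rho\in[1,3]$, so it is a $C^1$-diffeomorphism of $\mathbb R$. Its derivative is constant on no nonempty open interval either, so (2) fails for it. This proves Theorem 3(b). $\square$

## 10. Coding second-order arithmetic by digits: Theorem 3(c)

Although $\mathcal R$ has no field on an interval, tameness allows a great deal on the sparse set $\Lambda=\{l_n:n\ge0\}$.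

**Step 1: all subsets of $\Lambda^k$ are tame.** At level $m$: $l_n$ with $n<m$ has $e=t=0$, as it lies in $w\delta\mathbb Z$; $l_m=\delta$ has $(i,e,t)=(0,1,0)$; $l_n$ with $n>m$ has $(0,0,l_n)$. The conditions "$e=0$" and "$e=1$" are preserved by $\sim_{b(m)}$. So for each $n$ the truth of "$x=l_n$" is preserved. Hence so is membership in any subset of any $\Lambda^k$, and every such subset is tame.

**Step 2: rounding down to a multiple of $l_n$ is tame.** Consider the relation
$$\{(u,x,y):u=l_n\in\Lambda,\ y=\lfloor x/l_n\rfloor l_n\}.$$
By Step 1 the truth of "$u=l_n$" is preserved, so we check the second condition for each $n$.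

- For $n<m$, $l_n\in w\delta\mathbb Z$, so each block lies in one interval $[kl_n,(k+1)l_n)$. The condition says that $i(y)$ is a given function of $i(x)$ and $e(y)=t(y)=0$.
- For $n=m$ it says $i(y)=i(x)$, $e(y)=e(x)$, $t(y)=0$.
- For $n>m$, $\delta\in l_n\mathbb Z$, so it says $i(y)=i(x)$, $e(y)=e(x)$, $t(y)=\lfloor t(x)/l_n\rfloor l_n$.

All of these are preserved. Write $\lfloor x\rfloor_u$ for this definable function.

**Step 3: the coding.** Code $n\ge1$ by $l_n$; addition and multiplication of $\mathbb N$, transported to $\{l_n:n\ge1\}$ by $k\mapsto l_{k+1}$, are subsets of $\Lambda^3$, so they are definable by Step 1. Code $Z\subseteq\mathbb N_{\ge1}$ by $x_Z=\sum_{n\in Z}l_n$. We claim that the set of codes is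
$$D=\{x\in[0,1):\lfloor x\rfloor_{l_n}-\lfloor x\rfloor_{l_{n-1}}\in\{0,l_n\}\text{ for all }n\ge1\},$$
and that $n\in Z$ iff $\lfloor x_Z\rfloor_{l_n}-\lfloor x_Z\rfloor_{l_{n-1}}=l_n$.

Since all $u_n\ge6$, we have $\sum_{k>n}l_k\le l_n\sum_{j\ge1}6^{-j}=l_n/5<l_n$. The sum $\sum_{k\in Z,k\le n}l_k$ is a multiple of $l_n$, so it equals $\lfloor x_Z\rfloor_{l_n}$. Taking $n=0$ shows $x_Z\in[0,1)$, and taking differences gives $x_Z\in D$ and the criterion for $n\in Z$. In particular $Z$ is determined by $x_Z$. Conversely, let $x\in D$, and let $Z$ be the set of $n\ge1$ for which the difference is $l_n$. Since $\lfloor x\rfloor_{l_0}=0$, we get $\lfloor x\rfloor_{l_n}=\sum_{k\in Z,k\le n}l_k$ for all $n$. As $0\le x-\lfloor x\rfloor_{l_n}<l_n\to0$, it follows that $x=x_Z$.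

The map $l_n\mapsto l_{n-1}$ $(n\ge1)$ is a subset of $\Lambda^2$, and quantifying over $n\ge1$ is quantifying over $\Lambda\setminus\{l_0\}$. So $D$ and the membership relation are definable. The set $\{l_n:n\ge1\}$ as numbers and $D$ as sets, with these relations, form an isomorphic copy of $(\mathbb N,\mathcal P(\mathbb N),\in,+,\cdot)$. This proves Theorem 3(c), and with Sections 7 and 9 all of Theorem 3. $\blacksquare$
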